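\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}


\title{Coincidences among sums of two terms of $\lfloor Ax^{\alpha}\rfloor$}

\begin{abstract}
Let $J(N)$ be the number of solutions of
$\lfloor Ax^\alpha\rfloor+\lfloor Ay^\alpha\rfloor=\lfloor Au^\alpha\rfloor+\lfloor Av^\alpha\rfloor$
in positive integers $x,y,u,v\le N$. We prove that $J(N)\ll N^{4-\alpha}$ for all fixed $A>0$ and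
$1<\alpha<2$, as conjectured in \cite{conj}, and that in fact
$J(N)=C_\alpha A^{-1}N^{4-\alpha}+O_\varepsilon(N^{2+\varepsilon})$. We also determine the
exponents $\alpha>0$ for which the upper bound holds for every $A>0$. The main tool is a sharp bound for the
number of integer quadruples in a dyadic block with
$|n_1^\gamma+n_2^\gamma-n_3^\gamma-n_4^\gamma|\le\delta M^\gamma$. It is proved by a
bootstrap between the exponent $\gamma$ and its dual $\gamma/(\gamma-1)$.
\end{abstract}

\section{The question and the results}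

Fix $A>0$ and $\alpha>0$, and put $f(x)=Ax^\alpha$. For an integer $N\ge3$ let $J=J(N)$ be the number of
solutions of
\begin{equation}\label{eq:main}
\lfloor f(x)\rfloor+\lfloor f(y)\rfloor=\lfloor f(u)\rfloor+\lfloor f(v)\rfloor,\qquad 1\le x,y,u,v\le N,
\end{equation}
in integers. So $J$ measures how often sums of two terms of the sequence $\lfloor Ax^\alpha\rfloor$ coincide.
Two lower bounds come for free. The solutions with $(x,y)=(u,v)$ give
\begin{equation}\label{eq:diag}
J\ge N^2 .
\end{equation}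
On the other hand, the $N^2$ sums $\lfloor f(x)\rfloor+\lfloor f(y)\rfloor$ are integers in $[0,2AN^\alpha]$, and by the
Cauchy--Schwarz inequality
\begin{equation}\label{eq:pigeon}
J\ge\frac{N^4}{2AN^\alpha+1}\gg N^{4-\alpha}.
\end{equation}
For $\alpha<2$ and large $N$ the second bound is the larger one. If the sums have no reason to
cluster, it should give the true order of magnitude.
This is the conjecture posed in \cite{conj}: \emph{if $1<\alpha<2$ then $J\ll N^{4-\alpha}$}.
For $1<\alpha\le\frac32$ the bound is already known; for $1<\alpha<\frac32$ it is due to Piatetski-Shapiro.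
We prove it in the whole range.

\begin{theorem}\label{thm:upper}
For all fixed $A>0$ and $1<\alpha<2$ we have $J\ll N^{4-\alpha}$.
\end{theorem}

\begin{theorem}\label{thm:asymp}
For all fixed $A>0$, $1<\alpha<2$ and $\varepsilon>0$,
\[
J=\frac{C_\alpha}{A}\,N^{4-\alpha}+O_\varepsilon(N^{2+\varepsilon}),\qquad
C_\alpha=\int_{-\infty}^{\infty}\Big|\int_0^1e(su^\alpha)\,du\Big|^4ds\in(0,\infty).
\]
\end{theorem}

\begin{theorem}\label{thm:range}
\textup{(i)} If $\alpha\ge2$ and $A>0$, then $N^2\le J\ll_\varepsilon N^{2+\varepsilon}$ for every $\varepsilon>0$.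

\textup{(ii)} The bound $J\ll N^{4-\alpha}$ holds for $0<\alpha<2$ and every $A>0$. It fails for every $\alpha>2$
and every $A>0$, and it fails for $\alpha=2$, $A=1$. Thus $0<\alpha<2$ is exactly the set of exponents $\alpha>0$
for which the bound holds for all $A>0$.
\end{theorem}

Here $e(z)=e^{2\pi iz}$. Implied constants may depend on $A$, $\alpha$, $\gamma$, $\varepsilon$ and on the exponent
$\theta$ of Sections~\ref{sec:dual} and~\ref{sec:boot}, but never on $N,M,T,X,D,\delta,H$. In \cite{conj} the quantity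
$J$ is introduced for strictly increasing sequences of integers. For small $x$ the sequence $\lfloor f(x)\rfloor$ may
fail to be strictly increasing, but we never use its strict monotonicity.

\medskip
All three theorems rest on a statement without integer parts. For $\gamma>1$, real $M\ge1$ and $\delta>0$
let $\mathcal N_\gamma(M,\delta)$ be the number of integer quadruples $(n_1,n_2,n_3,n_4)$ with
\[
M<n_i\le2M,\qquad |n_1^\gamma+n_2^\gamma-n_3^\gamma-n_4^\gamma|\le\delta M^\gamma .
\]

\begin{proposition}\label{prop:count}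
For each $\gamma>1$ and $\varepsilon>0$,
\[
\mathcal N_\gamma(M,\delta)\ll\delta M^4+M^{2+\varepsilon}\qquad(M\ge1,\ \delta>0).
\]
\end{proposition}

To see how this is used, note that
a solution of \eqref{eq:main} satisfies $|f(x)+f(y)-f(u)-f(v)|<2$. If all variables lie in $(M,2M]$, it is counted
by $\mathcal N_\alpha(M,\delta)$ with $\delta=2A^{-1}M^{-\alpha}$, and then $\delta M^4\asymp M^{4-\alpha}$.
If $\alpha<2$, the term $M^{2+\varepsilon}$ is harmless, but an $\varepsilon$ in
the \emph{first} term would lose a factor $N^\varepsilon$ in Theorem~\ref{thm:upper}. A bound of the type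
$\delta M^{4+\varepsilon}+M^{2+\varepsilon}$ is given by Robert and Sargos \cite{RS}; we do not use their result.

Section~\ref{sec:squares} explains the proof of Proposition~\ref{prop:count} in the case $\gamma=2$. The proof itself
occupies Sections~\ref{sec:tools}--\ref{sec:boot}. The three theorems are proved in
Sections~\ref{sec:upper}, \ref{sec:asymp} and~\ref{sec:range}.

\section{The idea, for squares}\label{sec:squares}

The mechanism is already visible for $\gamma=2$. In this section we ignore constants, logarithms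
and error terms, writing $\approx$ and $\lesssim$. We also pretend not to know that sums of two squares have an arithmetic theory,
since nothing of that kind is available for other exponents. Let $a(M)$ be the number of quadruples in
$(M,2M]$ with $|n_1^2+n_2^2-n_3^2-n_4^2|\le1$, that is, $a(M)=\mathcal N_2(M,M^{-2})$. We want
$a(M)\lesssim M^{2+\varepsilon}$, starting from the trivial $a(M)\lesssim M^4$.

\emph{Counting by fourth moments.} Let $S(t)=\sum_{M<m\le2M}e(tm^2/M^2)$. The average of $|S|^4$ over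
$|t|\le X$ counts the quadruples with $|n_1^2+n_2^2-n_3^2-n_4^2|\lesssim M^2/X$.

\emph{Duality.} Let $M\le T\le M^2$ and $t\in[T,2T]$. Poisson summation and stationary phase turn $S(t)$ into a sum over
frequencies $\nu$. The phase $g(x)=tx^2/M^2$ has $g'(x)=\nu$ at $x_\nu=\nu M^2/(2t)$, with
$g(x_\nu)-\nu x_\nu=-M^2\nu^2/(4t)$ and $g''=2t/M^2$. So
\[
|S(t)|\approx\frac{M}{\sqrt T}\,\Big|\sum_{2t/M\le\nu\le4t/M}e\big(-s\nu^2\big)\Big|,\qquad s=\frac{M^2}{4t}.
\]
The new sum has the same shape, and its length is $D\approx T/M\le M$. As $t$ runs through $[T,2T]$, the parameter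
$s$ runs through an interval of length $\approx M^2/T$ with $|ds/dt|\approx M^2/T^2$. Hence
\[
\int_T^{2T}|S|^4dt\approx\frac{M^4}{T^2}\cdot\frac{T^2}{M^2}\cdot\frac{M^2}{T}\cdot
\#\Big\{\nu_i\approx D:\ |\nu_1^2+\nu_2^2-\nu_3^2-\nu_4^2|\lesssim\frac{T}{M^2}\Big\}
\lesssim\frac{M^4}{T}\,a(T/M).
\]
The last step is where $T\le M^2$ matters: the dual window $T/M^2$ is then at most $1$, so the dual problem is
again the original problem, for numbers of size $T/M$.

\emph{The bootstrap.} The range $|t|\le M$ contributes $\approx M^4$ to the fourth moment, because there $S(t)$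
behaves like an integral. Suppose $a(D)\lesssim D^{2+\theta}$ for all $D$. Widening the window to $M^2/X\ge1$,
we get
\[
a(M)\lesssim\frac1X\int_{-X}^{X}|S|^4dt\lesssim\frac{M^4}{X}+\frac1X\cdot\frac{M^4}{X}\Big(\frac XM\Big)^{2+\theta}
=\frac{M^4}X+M^2\Big(\frac XM\Big)^\theta\qquad(M\le X\le M^2).
\]
The natural choice $X=M^2$ returns $M^{2+\theta}$: we learn nothing, since the dual sum is as long as the
original. If $X$ is somewhat smaller, we lose in the first term but apply the hypothesis to \emph{shorter} sums.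
With $\theta=2$ the bound is $M^4/X+X^2$, and $X=M^{4/3}$ gives $a(M)\lesssim M^{8/3}$. With $\theta=\frac23$,
the choice $X=M^{8/5}$ gives $a(M)\lesssim M^{12/5}$. In general the terms balance at
$X=M^{2-\theta/(1+\theta)}$, and $\theta$ is replaced by $\theta/(1+\theta)$. So $1/\theta$ grows by $1$ at each step,
the exponents are $4,\frac83,\frac{12}5,\frac{16}7,\dots$, and they tend to $2$.

For general $\gamma$ the dual phase is a multiple of $\nu^{\gamma'}$ with $\gamma'=\gamma/(\gamma-1)$. Since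
$(\gamma')'=\gamma$, one runs the bootstrap for the pair $\gamma,\gamma'$ at once.

\section{Tools}\label{sec:tools}

\subsection{Fourth moments and counting}

The first lemma translates in both directions between fourth moments and numbers of quadruples. In part (a) the
coefficients may be arbitrary complex numbers; this flexibility is used twice, to absorb twists $e(\nu\xi)$ in
Section~\ref{sec:dual} and to replace unknown error terms by a nonnegative majorant in Section~\ref{sec:asymp}.

\begin{lemma}\label{lem:moments}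
Let $\lambda_1,\dots,\lambda_R\in\mathbb R$, $X>0$, and write $\Lambda=\lambda_i+\lambda_j-\lambda_k-\lambda_l$ for
$1\le i,j,k,l\le R$.
\begin{enumerate}
\item[(a)] If $\beta_i\in\mathbb C$ and $|\beta_i|\le b_i$, then
$\displaystyle\int_{-X}^X\Big|\sum_i\beta_ie(s\lambda_i)\Big|^4ds\le5X\sum_{|\Lambda|\le1/(2X)}b_ib_jb_kb_l$.
\item[(b)] If $b_i\ge0$, then
$\displaystyle\sum_{|\Lambda|\le1/(2X)}b_ib_jb_kb_l\le\frac3X\int_{-X}^X\Big|\sum_ib_ie(s\lambda_i)\Big|^4ds$.
\item[(c)] Let $Z(\eta)$ be the number of $(i,j,k,l)$ with $|\Lambda|\le\eta$. Then $Z(K\eta)\le(2K+3)Z(\eta)$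
for all real $K\ge1$ and $\eta>0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The function $k(s)=\big(\frac{\sin(\pi s/2X)}{\pi s/2X}\big)^2$ is nonnegative, is at least $4/\pi^2$ for
$|s|\le X$, and satisfies $\int_{\mathbb R}k(s)e(sy)\,ds=2X\max(0,1-2X|y|)$. So the left side is at most
\[
\frac{\pi^2}4\int_{\mathbb R}k(s)\Big|\sum_i\beta_ie(s\lambda_i)\Big|^4ds
=\frac{\pi^2}4\sum_{i,j,k,l}\beta_i\beta_j\overline{\beta_k\beta_l}\;2X\max(0,1-2X|\Lambda|)
\le\frac{\pi^2}2X\sum_{|\Lambda|\le1/(2X)}b_ib_jb_kb_l,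
\]
and $\pi^2/2<5$.

(b) We have $\int_{-X}^X(1-|s|/X)e(sy)\,ds=X\big(\frac{\sin\pi Xy}{\pi Xy}\big)^2$, which is nonnegative, and
at least $4X/\pi^2$ if $|y|\le1/(2X)$. Expanding the fourth power and dropping the terms with $|\Lambda|>1/(2X)$,
all nonnegative, gives
\[
\int_{-X}^X\Big(1-\frac{|s|}X\Big)\Big|\sum_ib_ie(s\lambda_i)\Big|^4ds\ge\frac{4X}{\pi^2}\sum_{|\Lambda|\le1/(2X)}b_ib_jb_kb_l,
\]
and $\pi^2/4<3$.

(c) Let $r_a$ be the number of pairs $(i,j)$ with $\lambda_i+\lambda_j\in[a\eta,(a+1)\eta)$, $a\in\mathbb Z$. If two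
pair sums differ by at most $K\eta$, then the indices $a$ of their cells differ by at most $K+1$. Since
$\sum_ar_ar_{a+d}\le\sum_ar_a^2$ by Cauchy--Schwarz, and two sums in one cell differ by less than $\eta$,
\[
Z(K\eta)\le\sum_{|d|\le K+1}\sum_ar_ar_{a+d}\le(2K+3)\sum_ar_a^2\le(2K+3)Z(\eta).\qedhere
\]
\end{proof}

\begin{remark}
Part (c) shows that Proposition~\ref{prop:count} is sharp up to $M^\varepsilon$ for $\delta\le1$. The interval $(M,2M]$
contains at least $M/2$ integers if $M\ge1$. With $\lambda_m=(m/M)^\gamma$, $M<m\le2M$, every $|\Lambda|$ is at most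
$2^{\gamma+1}$, so (c) with $\eta=\delta$ and $K=2^{\gamma+1}/\delta$ gives
$\mathcal N_\gamma(M,\delta)\gg\delta M^4$. The diagonal gives $\mathcal N_\gamma(M,\delta)\gg M^2$.
\end{remark}

The dual sum will run over an interval that depends on $t$. The next lemma replaces it by a fixed interval,
at the cost of a twist and some logarithms.

\begin{lemma}\label{lem:truncate}
Let $D\ge\frac12$ and $K_D(\xi)=\min(D+1,1/(2|\xi|))$. For all complex $a_n$ and every interval $I$,
\[
\Big|\sum_{n\in(D,2D]\cap I}a_n\Big|^4\ll\log^3(D+2)\int_{-1/2}^{1/2}K_D(\xi)\Big|\sum_{D<n\le2D}a_ne(n\xi)\Big|^4d\xi,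
\qquad\int_{-1/2}^{1/2}K_D\ll\log(D+2).
\]
\end{lemma}

\begin{proof}
Let $q(\xi)=\sum_{n\in(D,2D]\cap I}e(-n\xi)$. This sum has at most $D+1$ terms, and as a geometric sum it is at most
$1/|\sin\pi\xi|\le1/(2|\xi|)$ in absolute value for $0<|\xi|\le\frac12$; so $|q|\le K_D$. By orthogonality
$\sum_{n\in(D,2D]\cap I}a_n=\int_{-1/2}^{1/2}q(\xi)\sum_{D<n\le2D}a_ne(n\xi)\,d\xi$, and H\"older's inequality bounds
the fourth power by $\big(\int K_D\big)^3\int K_D|\cdots|^4$. Finally $\int_{-1/2}^{1/2}K_D=1+\log(D+1)$.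
\end{proof}

\subsection{Exponential sums}

We use two textbook facts. The first is the \emph{Kusmin--Landau inequality}: if $g'$ is continuous and monotone on an
interval and its distance to the nearest integer is at least $\lambda>0$ there, then the sum of $e(g(m))$ over the integers
of the interval is $\ll1/\lambda$. The second is the transformation by Poisson summation and stationary phase.

\begin{lemma}[{\cite[Lemma 3.6]{GK}}]\label{lem:B}
Let $g\in C^4[M,2M]$ with $g''>0$, $g''\asymp FM^{-2}$, $g'''\ll FM^{-3}$, $g''''\ll FM^{-4}$, and for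
$g'(M)\le\nu\le g'(2M)$ let $x_\nu$ be defined by $g'(x_\nu)=\nu$. Then
\[
\sum_{M<m\le2M}e(g(m))=e(\tfrac18)\sum_{g'(M)\le\nu\le g'(2M)}\frac{e(g(x_\nu)-\nu x_\nu)}{g''(x_\nu)^{1/2}}
+O\big(\log(2+F/M)+MF^{-1/2}\big),
\]
where the implied constant depends only on those in the hypotheses.
\end{lemma}

In \cite{GK} the lemma is stated for $g''<0$; apply it to $-g$ and take complex conjugates. For $\gamma>1$ put
\[
S_M(\tau)=S_{M,\gamma}(\tau)=\sum_{M<m\le2M}e\big(\tau(m/M)^\gamma\big),\qquad c=c_\gamma=\frac1{\gamma2^\gamma}.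
\]

\begin{lemma}\label{lem:KL}
For $M\ge1$ and $|\tau|\le cM$ we have $S_M(\tau)\ll\min(M,M/|\tau|)$.
\end{lemma}

\begin{proof}
The sum has at most $M+1\le2M$ terms. For $\tau\neq0$ the derivative $\tau\gamma M^{-1}(x/M)^{\gamma-1}$ of the phase is
monotone and of one sign on $[M,2M]$, and its absolute value lies between $\gamma|\tau|/M$ and
$\gamma2^{\gamma-1}|\tau|/M\le\frac12$. So its distance to the nearest integer is at least $\gamma|\tau|/M$, and the
Kusmin--Landau inequality applies.
\end{proof}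

\section{One application of duality}\label{sec:dual}

Let $\gamma>1$ and $\gamma'=\gamma/(\gamma-1)$. Then $\gamma'>1$, $(\gamma')'=\gamma$, $\gamma'-1=1/(\gamma-1)$ and
$1/\gamma+1/\gamma'=1$. For $\theta\ge0$ let $P_\gamma(\theta)$ be the statement
\[
P_\gamma(\theta):\qquad\mathcal N_\gamma(M,M^{-2})\ll M^{2+\theta}\quad\text{for all }M\ge1 .
\]
$P_\gamma(2)$ is trivial, since there are at most $(2M)^4$ quadruples. The next proposition is the duality step of
Section~\ref{sec:squares} for general $\gamma$: information about $\gamma'$ gives information about fourth moments for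
$\gamma$.

\begin{proposition}\label{prop:dual}
Let $\theta\ge0$ and suppose $P_{\gamma'}(\theta)$. Then, for $M\ge1$ and $cM\le T\le M^2$,
\[
\int_T^{2T}|S_{M,\gamma}(t)|^4dt\ll TM^2\Big(\frac TM\Big)^\theta\log^4(2+M).
\]
\end{proposition}

\begin{proof}
\emph{The dual sum.} For $t\in[T,2T]$ apply Lemma~\ref{lem:B} to $g(x)=t(x/M)^\gamma$ with $F=T$; its hypotheses hold with
constants depending only on $\gamma$. From $g'(x_\nu)=\nu$ we find $x_\nu=M(\nu M/\gamma t)^{1/(\gamma-1)}$.
Since $xg'(x)=\gamma g(x)$ and $1+\frac1{\gamma-1}=\gamma'$,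
\[
g(x_\nu)-\nu x_\nu=-\frac1{\gamma'}\nu x_\nu=-s(t)\,\nu^{\gamma'},\qquad
s(t)=\kappa M^{\gamma'}t^{1-\gamma'},\qquad\kappa=\frac{\gamma^{1-\gamma'}}{\gamma'} .
\]
Moreover $g''(x_\nu)=\gamma(\gamma-1)tM^{-2}(\nu M/\gamma t)^{(\gamma-2)/(\gamma-1)}$. So we can separate the variables:
$g''(x_\nu)^{-1/2}=w(t)\,\omega_\nu$ with $\omega_\nu=\nu^{-(\gamma-2)/(2(\gamma-1))}$ and $w(t)>0$ independent of $\nu$.
We use $\omega_\nu$ and $s(t)\nu^{\gamma'}$, defined by these formulas, for all integers $\nu\ge1$.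

\emph{Fixing the range of $\nu$.} The integers $\nu$ in Lemma~\ref{lem:B} form the integer points of an interval
$I(t)\subset[\gamma T/M,\gamma2^\gamma T/M]$. This interval moves with $t$, so Lemma~\ref{lem:moments} is not yet
applicable. As the $\nu$ are positive integers, they are covered by $O(1)$ blocks $(D,2D]$, independent of $t$, with
$D=2^i\ge\frac12$ and $D\asymp T/M$. For $\nu\in(D,2D]$ and $t\in[T,2T]$ we have $\nu M/\gamma t\asymp1$, hence
$w(t)\omega_\nu\ll MT^{-1/2}$. Put $\beta_\nu=\omega_\nu e(\nu\xi)/\max_{n\in(D,2D]}\omega_n$, so that $|\beta_\nu|\le1$.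
Lemma~\ref{lem:B}, and Lemma~\ref{lem:truncate} with $I=I(t)$ for each block, give
\[
|S_M(t)|^4\ll\sum_D\frac{M^4}{T^2}\log^3(D+2)\int_{-1/2}^{1/2}K_D(\xi)
\Big|\sum_{D<\nu\le2D}\beta_\nu e\big(-s(t)\nu^{\gamma'}\big)\Big|^4d\xi+\log^4\Big(2+\frac TM\Big)+\frac{M^4}{T^2}.
\]

\emph{Integration over $t$.} We have $|ds/dt|\asymp(M/T)^{\gamma'}$ and $0<s(t)\le X:=\kappa M^{\gamma'}T^{1-\gamma'}$ on
$[T,2T]$. Changing variables from $t$ to $s$ and using Lemma~\ref{lem:moments}(a), we get uniformly in $\xi$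
\[
\int_T^{2T}\Big|\sum_{D<\nu\le2D}\beta_\nu e\big(-s(t)\nu^{\gamma'}\big)\Big|^4dt\ll\Big(\frac TM\Big)^{\gamma'}XZ=\kappa TZ,
\]
where $Z$ is the number of quadruples of integers $\nu_i\in(D,2D]$ with
$|\nu_1^{\gamma'}+\nu_2^{\gamma'}-\nu_3^{\gamma'}-\nu_4^{\gamma'}|\le\frac1{2X}$. This window is no wider than
the one in $P_{\gamma'}$, up to a constant:
\[
\frac1{2X}=\frac{(T/M)^{\gamma'}}{2\kappa T}\ll D^{\gamma'}T^{-1}\ll D^{\gamma'-2},
\]
because $D^2\asymp T^2/M^2\le T$. This is the point where $T\le M^2$ is used. If $D\ge1$, then Lemma~\ref{lem:moments}(c) and $P_{\gamma'}(\theta)$ give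
$Z\ll\mathcal N_{\gamma'}(D,D^{-2})\ll D^{2+\theta}$. If $D=\frac12$, only $\nu=1$ occurs and $Z=1\ll D^{2+\theta}$.
Since $D\asymp T/M$ and $\int K_D\ll\log(D+2)$,
\[
\int_T^{2T}|S_M|^4dt\ll\frac{M^4}T\Big(\frac TM\Big)^{2+\theta}\log^4\Big(2+\frac TM\Big)
+T\log^4\Big(2+\frac TM\Big)+\frac{M^4}T .
\]
The first term is $TM^2(T/M)^\theta\log^4(2+T/M)$. Because $T\ge cM$, we have $(T/M)^\theta\gg1$ and
$M^4/T\ll TM^2$, so it dominates the other two. Finally $T/M\le M$.
\end{proof}

\section{The bootstrap}\label{sec:boot}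

\begin{corollary}\label{cor:step}
Let $\theta\ge0$ and suppose $P_{\gamma'}(\theta)$. For $M\ge1$ and $1\le X\le M^2$,
\begin{equation}\label{eq:step}
\mathcal N_\gamma\Big(M,\frac1{2X}\Big)\ll\frac{M^4}X+M^2\Big(\frac XM\Big)^\theta\log^4(2+M).
\end{equation}
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:moments}(b) with $\lambda_m=(m/M)^\gamma$ and $b_m=1$, the left side is at most
$\frac3X\int_{-X}^X|S_M(\tau)|^4d\tau$. By Lemma~\ref{lem:KL} the part $|\tau|\le cM$ of the integral is
$\ll M^4\int\min(1,|\tau|^{-1})^4d\tau\ll M^4$. No logarithm is lost here, and this is why the first term in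
Proposition~\ref{prop:count} is free of $\varepsilon$. The rest, which is empty if $X\le cM$, is covered by the ranges
$T\le|\tau|\le2T$ with $T=2^icM<X$, $i\ge0$. Since $|S_M(-\tau)|=|S_M(\tau)|$ and $cM\le T<X\le M^2$,
Proposition~\ref{prop:dual} applies to each, and the resulting geometric sum is $\ll XM^2(X/M)^\theta\log^4(2+M)$.
\end{proof}

\begin{proposition}\label{prop:boot}
$P_\gamma(\varepsilon)$ holds for every $\gamma>1$ and $\varepsilon>0$.
\end{proposition}

\begin{proof}
Since $M\ge1$, the statement $P_\gamma(\theta)$ implies $P_\gamma(\theta_2)$ for all $\theta_2\ge\theta$.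

Suppose $P_\gamma(\theta)$ and $P_{\gamma'}(\theta)$ hold for some $\theta>0$. Put $\kappa_0=\theta/(1+\theta)\in(0,1)$ and
$X=M^{2-\kappa_0}$. Since $M^{-2}\le1/X$, Lemma~\ref{lem:moments}(c) with $K=2$ gives
$\mathcal N_\gamma(M,M^{-2})\le\mathcal N_\gamma(M,\frac1X)\le7\,\mathcal N_\gamma(M,\frac1{2X})$, and by \eqref{eq:step}
\[
\mathcal N_\gamma(M,M^{-2})\ll M^{2+\kappa_0}+M^{2+(1-\kappa_0)\theta}\log^4(2+M)\ll M^{2+\theta/(1+\theta)}\log^4(2+M),
\]
because $(1-\kappa_0)\theta=\theta/(1+\theta)=\kappa_0$. As $(\gamma')'=\gamma$, the same holds with $\gamma$ and $\gamma'$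
interchanged. So $P_\gamma(\theta_1)$ and $P_{\gamma'}(\theta_1)$ hold for every $\theta_1>\theta/(1+\theta)$.

Call $\theta\ge0$ admissible if both $P_\gamma(\theta)$ and $P_{\gamma'}(\theta)$ hold, and let $\theta^*$ be the infimum
of the admissible $\theta$. Since $2$ is admissible, $\theta^*\in[0,2]$.
Suppose $\theta^*>0$. Since $\theta^*/(1+\theta^*)<\theta^*$, by continuity there is an admissible $\theta\ge\theta^*$
with $\theta/(1+\theta)<\theta^*$. Then some $\theta_1<\theta^*$ is admissible, a contradiction. So $\theta^*=0$, and by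
the first remark every $\varepsilon>0$ is admissible.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:count}]
If $\delta>\frac12$ or $M<\sqrt2$, the trivial bound $\mathcal N_\gamma(M,\delta)\le16M^4$ suffices. Let $M\ge\sqrt2$. If
$M^{-2}\le\delta\le\frac12$, use \eqref{eq:step} with $X=1/(2\delta)\in[1,M^2]$ and $\theta=\varepsilon/2$, permitted by
Proposition~\ref{prop:boot}. Since $X/M\le M$, the result is
$\ll\delta M^4+M^{2+\varepsilon/2}\log^4(2+M)\ll\delta M^4+M^{2+\varepsilon}$. If $\delta<M^{-2}$, monotonicity in $\delta$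
and Proposition~\ref{prop:boot} give $\mathcal N_\gamma(M,\delta)\le\mathcal N_\gamma(M,M^{-2})\ll M^{2+\varepsilon}$.
\end{proof}

For the asymptotic formula we also record the corresponding fourth moment bound.

\begin{corollary}\label{cor:moment}
For every $\gamma>1$ and $\varepsilon>0$,
\begin{equation}\label{eq:moment}
\int_T^{2T}|S_{M,\gamma}(t)|^4dt\ll TM^{2+\varepsilon}\qquad(M\ge1,\ T\ge cM).
\end{equation}
\end{corollary}

\begin{proof}
For $T\le M^2$ this is Proposition~\ref{prop:dual} with $\theta=\varepsilon/2$, since then $T/M\le M$. For $T>M^2$,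
Lemma~\ref{lem:moments}(a) with $X=2T$ and Proposition~\ref{prop:boot} bound the integral by
$10T\,\mathcal N_\gamma(M,\frac1{4T})\le10T\,\mathcal N_\gamma(M,M^{-2})\ll TM^{2+\varepsilon}$.
\end{proof}

\section{The upper bound: proof of Theorem~\ref{thm:upper}}\label{sec:upper}

Proposition~\ref{prop:count} treats variables in one dyadic block. To combine blocks without losing a logarithm, we use
Minkowski's inequality in $L^4$. Let
\[
\Sigma(t)=\sum_{x\le N}e(t\lfloor f(x)\rfloor),\qquad\text{so that}\qquad J=\int_{-1/2}^{1/2}|\Sigma(t)|^4dt .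
\]
Split $[1,N]$ into the blocks $(M,2M]$ with $M=N2^{-k-1}\ge\frac12$, $k\ge0$. Let $\Sigma_M$ be the part of $\Sigma$ from
such a block and $J_M=\int_{-1/2}^{1/2}|\Sigma_M|^4$, the number of solutions of \eqref{eq:main} with all variables in
the block.

Let $M\ge1$. In a solution of \eqref{eq:main}, $f(x)+f(y)-f(u)-f(v)$ equals the same combination of fractional parts, so
it is less than $2$ in absolute value. Proposition~\ref{prop:count} with $\gamma=\alpha$, $\delta=2A^{-1}M^{-\alpha}$
gives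
\begin{equation}\label{eq:JM}
J_M\le\mathcal N_\alpha(M,2A^{-1}M^{-\alpha})\ll M^{4-\alpha}+M^{2+\varepsilon}
\end{equation}
for every $\varepsilon>0$. Here $\alpha<2$ enters: we may take $\varepsilon=2-\alpha$ and obtain $J_M\ll M^{4-\alpha}$. If
$\frac12\le M<1$, the block contains at most one integer, so $J_M\le1\ll M^{4-\alpha}$. Hence
\[
J^{1/4}\le\sum_kJ_M^{1/4}\ll\sum_{k\ge0}(N2^{-k})^{(4-\alpha)/4}\ll N^{(4-\alpha)/4}.\qquad\qed
\]

\section{The asymptotic formula: proof of Theorem~\ref{thm:asymp}}\label{sec:asymp}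

Let $1<\alpha<2$. The formula is trivial for bounded $N$, so let $N$ be large. In this section $\varepsilon>0$ is arbitrarily
small and may change from line to line. Put
\[
U(t)=\sum_{x\le N}e(tf(x)),\qquad V(t)=\int_0^Ne(tf(x))\,dx,\qquad\Theta=\frac{N^{1-\alpha}}{2A\alpha};
\]
then $\Theta<\frac12$, as $N$ is large.
Near $0$ we shall approximate $\Sigma$ by $U$ and $U$ by $V$. The integral of $|V|^4$ is the main term, and all other
contributions should be $O(N^{2+\varepsilon})$. The delicate step is the passage from $\Sigma$ to $U$, that is, the removal of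
the integer parts.

\subsection{The sums without integer parts}

\emph{Near zero.} For $t\ne0$, substituting $y=|t|^{1/\alpha}x$, we have $V(t)=|t|^{-1/\alpha}\int_0^Ye(\pm Ay^\alpha)dy$ with
$Y=|t|^{1/\alpha}N$. The last integral is bounded: on $[0,1]$ trivially, and on $[1,Y]$ by the first derivative test, since the
derivative $A\alpha y^{\alpha-1}$ of $Ay^\alpha$ is monotone and at least $A\alpha$. Thus
\begin{equation}\label{eq:V}
V(t)\ll\min(N,|t|^{-1/\alpha}).
\end{equation}
If $|t|\le\Theta$, then $|tf'(x)|\le\frac12$ on $[0,N]$ and $f'$ is monotone. By \cite[Lemma 4.8]{T} the sum then equals the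
integral up to $O(1)$:
\begin{equation}\label{eq:UV}
U(t)=V(t)+O(1),\qquad U(t)\ll\min(N,|t|^{-1/\alpha})\qquad(|t|\le\Theta),
\end{equation}
where the second bound holds because $|t|^{-1/\alpha}\ge1$. Splitting at $N^{-\alpha}$ we have, for fixed $p\ge0$ and
$q>0$,
\begin{equation}\label{eq:split}
\int_0^1t^p\min(N,t^{-1/\alpha})^q\,dt\ll(1+N^{q-(p+1)\alpha})\log N .
\end{equation}

\emph{Away from zero.} For $Y\ge\frac12$ we claim
\begin{equation}\label{eq:far}
\int_{\Theta\le|t|\le Y}|U|^4dt\ll YN^{2+\varepsilon}.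
\end{equation}
Split $U$ into $O(\log N)$ blocks as in Section~\ref{sec:upper}. By H\"older's inequality it is enough to prove the bound for
each block. A block with $M<1$ has at most one term and contributes $O(Y)$. If $M\ge1$, the block is $S_{M,\alpha}(\tau)$ with
$\tau=AM^\alpha t$, so that $dt=d\tau/(AM^\alpha)$. By \eqref{eq:moment}, the part $|\tau|\ge cM$ contributes
\[
\ll M^{-\alpha}\sum_{\substack{T=2^icM\le AM^\alpha Y\\ i\ge0}}TM^{2+\varepsilon}\ll YM^{2+\varepsilon}.
\]
On $|\tau|<cM$ the block is $\ll\min(M,M^{1-\alpha}/|t|)$ by Lemma~\ref{lem:KL}. Integrating the fourth power over all $t$, or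
over $|t|\ge\Theta$ with the second bound only, we see that this part contributes
$\ll\min(M^{4-\alpha},M^{4-4\alpha}\Theta^{-3})$. If $M\le N^{1/2}$, the first expression is at most $N^{(4-\alpha)/2}\le N^2$.
If $M>N^{1/2}$, the second is $\ll N^{2-2\alpha}N^{3\alpha-3}=N^{\alpha-1}\le N$. Since $Y\ge\frac12$, this proves \eqref{eq:far}.

Adding the range $|t|\le\Theta$ by \eqref{eq:UV} and \eqref{eq:split} with $p=0$, $q=4$, we get
\begin{equation}\label{eq:all}
\int_{|t|\le Y}|U|^4dt\ll N^{4-\alpha}\log N+YN^{2+\varepsilon}\qquad(Y\ge\tfrac12).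
\end{equation}

\subsection{Removing the integer parts}

We write $e(t\lfloor f\rfloor)=e(tf)\,e(-t\{f\})$ and expand the last factor in terms of the sawtooth function, so that a
factor $t$ comes out in front of everything except a multiple of $U$.
Let $\{y\}$ be the fractional part and $\psi(y)=\{y\}-\frac12$. For $0<s<1$,
\begin{equation}\label{eq:ind}
\mathbf 1[\{y\}\ge s]=1-s+\psi(y)-\psi(y-s),
\end{equation}
since $\psi(y)-\psi(y-s)$ is $s$ if $\{y\}\ge s$ and $s-1$ otherwise. Now
$e(-t\{y\})=1-2\pi it\int_0^1e(-ts)\mathbf 1[\{y\}\ge s]\,ds$. Insert \eqref{eq:ind}; integration by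
parts gives $-2\pi it\int_0^1e(-ts)(1-s)\,ds=-1+\int_0^1e(-ts)\,ds$. Hence
\[
e(-t\{y\})=c_0(t)-2\pi it\int_0^1e(-ts)\big(\psi(y)-\psi(y-s)\big)ds,\qquad
c_0(t)=\int_0^1e(-ts)\,ds .
\]
Put $y=f(x)$, multiply by $e(tf(x))$ and sum over $x\le N$:
\begin{equation}\label{eq:decomp}
\Sigma(t)=c_0(t)U(t)+tQ(t),\qquad
Q(t)=-2\pi i\int_0^1e(-ts)\big(\Psi_0(t)-\Psi_s(t)\big)ds,
\end{equation}
where $\Psi_s(t)=\sum_{x\le N}\psi(f(x)-s)e(tf(x))$. The factor $t$ in front of $Q$ is essential, as we
shall see.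

\begin{lemma}\label{lem:Q}
$\displaystyle\int_{-1/2}^{1/2}|Q(t)|^4dt\ll N^{2+\varepsilon}$.
\end{lemma}

\begin{proof}
By Minkowski's inequality it suffices to show $\int_{-1/2}^{1/2}|\Psi_s|^4dt\ll N^{2+\varepsilon}$ uniformly in
$0\le s\le1$. Let $H=N^2$. By Vaaler's theorem \cite[Theorem A.6]{GK} there are coefficients with $|a_j|\le\frac1{2\pi|j|}$ and
$0\le b_j\le\frac1{2H+2}$ such that
\[
\psi(y)=\sum_{0<|j|\le H}a_je(jy)+E(y),\qquad|E(y)|\le\Delta(y):=\sum_{|j|\le H}b_je(jy).
\]
In particular $\Delta\ge0$. Consequently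
\[
\Psi_s(t)=\sum_{0<|j|\le H}a_je(-js)U(t+j)+R_s(t),\qquad R_s(t)=\sum_{x\le N}E(f(x)-s)e(tf(x)).
\]

For the $j$ with $2^k\le|j|<2^{k+1}$ (and $|j|\le H$), H\"older's inequality and \eqref{eq:far} give
\[
\int_{-1/2}^{1/2}\Big|\sum_ja_je(-js)U(t+j)\Big|^4dt\ll2^{-4k}2^{3k}\int_{1/2\le|t|\le2^{k+1}}|U|^4dt\ll N^{2+\varepsilon},
\]
because the intervals $[j-\frac12,j+\frac12]$ overlap only in end points and $\Theta<\frac12$. There are $O(\log N)$ values of
$k$; add the $L^4$ norms.

In $R_s$ we know only the size of the coefficients. Apply Lemma~\ref{lem:moments}(a) and then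
Lemma~\ref{lem:moments}(b), both with $X=\frac12$, $\lambda_x=f(x)$ and the nonnegative weights
$\Delta(f(x)-s)\ge|E(f(x)-s)|$. Since $\sum_{x\le N}\Delta(f(x)-s)e(tf(x))=\sum_{|j|\le H}b_je(-js)U(t+j)$, H\"older's inequality and
\eqref{eq:all} yield
\begin{align*}
\int_{-1/2}^{1/2}|R_s|^4dt&\ll\int_{-1/2}^{1/2}\Big|\sum_{|j|\le H}b_je(-js)U(t+j)\Big|^4dt\\
&\ll\frac{(2H+1)^3}{(2H+2)^4}\int_{|t|\le H+1/2}|U|^4dt\ll\frac{N^{4-\alpha}\log N}H+N^{2+\varepsilon}.
\end{align*}
With $H=N^2$ this is $\ll N^{2+\varepsilon}$.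
\end{proof}

\subsection{Conclusion}

We have $|c_0(t)|=\big|\frac{\sin\pi t}{\pi t}\big|$, so $|c_0|\le1$, and $|c_0(t)|^4=1+O(t^2)$ for $|t|\le\frac12$. On
$\Theta\le|t|\le\frac12$, \eqref{eq:decomp}, \eqref{eq:far} and Lemma~\ref{lem:Q} give
$\int|\Sigma|^4\ll\int|U|^4+\int|Q|^4\ll N^{2+\varepsilon}$. On $|t|\le\Theta$ we use
\[
|\Sigma|^4=|c_0U|^4+O\big(|U|^3|tQ|+|tQ|^4\big)
\]
and compare successively with $|U|^4$ and $|V|^4$. All integrals below are over $|t|\le\Theta$ unless stated otherwise.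
\begin{itemize}
\item \emph{Cross term.} By H\"older, $\int|U|^3|tQ|\le\big(\int|t|^{4/3}|U|^4\big)^{3/4}\|Q\|_4$, where
$\|Q\|_4$ is the $L^4$ norm on $(-\frac12,\frac12)$. By \eqref{eq:UV} and \eqref{eq:split} the inner integral is
$\ll(1+N^{4-7\alpha/3})\log N\ll N^{5/3}\log N$, as $\alpha>1$. With Lemma~\ref{lem:Q} the cross term is
$\ll N^{5/4+1/2+\varepsilon}\ll N^2$. Without the factor $t$ this argument would give only
$N^{3(4-\alpha)/4+1/2+\varepsilon}$, where the exponent exceeds $2$ for every $\alpha<2$.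
\item \emph{Fourth power.} $\int|tQ|^4\ll N^{2+\varepsilon}$ by Lemma~\ref{lem:Q}.
\item \emph{Replacing $c_0$ by $1$.} By \eqref{eq:UV} and \eqref{eq:split},
$\int t^2|U|^4\ll(1+N^{4-3\alpha})\log N\ll N\log N$.
\item \emph{From $U$ to $V$.} By \eqref{eq:UV}, \eqref{eq:V} and \eqref{eq:split},
$\int\big||U|^4-|V|^4\big|\ll\int(|V|^3+1)\ll(1+N^{3-\alpha})\log N\ll N^2$.
\item \emph{Completing the integral.} By \eqref{eq:V},
$\int_{|t|>\Theta}|V|^4dt\ll\Theta^{1-4/\alpha}\ll N^{(\alpha-1)(4-\alpha)/\alpha}\ll N^{3/2}$, since $\frac{\alpha-1}\alpha<\frac12$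
and $4-\alpha<3$.
\end{itemize}
Therefore $J=\int_{\mathbb R}|V(t)|^4dt+O(N^{2+\varepsilon})$. Substituting $t=s/(AN^\alpha)$ and $x=Nu$, we have
$V(t)=N\int_0^1e(su^\alpha)du$, so the integral equals $A^{-1}N^{4-\alpha}C_\alpha$. By \eqref{eq:V} with $A=1$, $N=1$ (its proof applies),
the integrand defining $C_\alpha$ is $\ll\min(1,|s|^{-4/\alpha})$ with $4/\alpha>1$, so $C_\alpha$ is finite. It is positive
because the integrand is continuous, nonnegative, and equal to $1$ at $s=0$. \qed

\section{Other exponents: proof of Theorem~\ref{thm:range}}\label{sec:range}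

(i) The lower bound is \eqref{eq:diag}. Proposition~\ref{prop:count} holds for every $\gamma>1$, so \eqref{eq:JM} holds
for $\alpha\ge2$ too and gives $J_M\ll M^{2+\varepsilon}$ for $M\ge1$. Blocks with $\frac12\le M<1$ have
$J_M\le1\ll M^{2+\varepsilon}$. Minkowski's
inequality gives $J^{1/4}\ll\sum_k(N2^{-k})^{(2+\varepsilon)/4}\ll N^{(2+\varepsilon)/4}$.

(ii) For $1<\alpha<2$ the bound is Theorem~\ref{thm:upper}. Let $0<\alpha\le1$. Given $x,y,u$, the value
$n=\lfloor f(v)\rfloor$ is determined by \eqref{eq:main}, so $f(v)\in[n,n+1)$. Since $f'\ge A\alpha N^{\alpha-1}$ on $(0,N]$,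
$v$ lies in an interval of length at most $N^{1-\alpha}/(A\alpha)$. So there are $\ll N^{1-\alpha}+1\ll N^{1-\alpha}$ choices of
$v$, and $J\ll N^{4-\alpha}$. If $\alpha>2$, then $J\ge N^2$ exceeds any constant multiple of $N^{4-\alpha}$ for large $N$.

Finally let $\alpha=2$ and $A=1$, where the lower bounds \eqref{eq:diag} and \eqref{eq:pigeon} are of the same order. We show
$J\gg N^2\log N$ for large $N$ by exhibiting solutions of $x^2+y^2=u^2+v^2$: a parametrization gives $\gg N^2$ solutions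
on each of $\gg\log N$ dyadic scales. For positive integers $a,b,c,d$ put
\[
x=ab+cd,\quad u=cd-ab,\quad v=ac+bd,\quad y=bd-ac .
\]
Then $x^2-u^2=4abcd=v^2-y^2$. Let $K=2^i\le N/8$ with an integer $i\ge0$, and take
\[
b,c\in(K,2K],\quad\gcd(b,c)=1,\qquad2a\le d\le\frac N{4K}.
\]
Then $ab\le2Ka\le Kd<cd$ and likewise $ac<bd$, so $u,y\ge1$; moreover $u<x$ and $y<v$, and
$x,v\le2K(a+d)\le3Kd\le N$. So we obtain solutions
of the required kind. Different choices give different solutions: since $x-u=2ab$ and $v-y=2ac$, the fraction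
$b/c=(x-u)/(v-y)$ in lowest terms determines $b$ and $c$
(and hence $K$), and then $a=(x-u)/(2b)$ and $d=(v+y)/(2b)$.

For given $K$, the number of pairs $(a,d)$ is $\sum_{d\le N/(4K)}\lfloor d/2\rfloor\gg(N/K)^2$, since $N/(4K)\ge2$. The
number of pairs $(b,c)$ that are not coprime is at most
\[
\sum_{p\le2K}\Big(\frac Kp+1\Big)^2\le K^2\sum_p\frac1{p^2}+O(K\log(2K)),\qquad
\sum_p\frac1{p^2}<\frac14+\sum_{k\ge1}\frac1{(2k+1)^2}=\frac{\pi^2}8-\frac34<\frac12,
\]
where $p$ runs over primes. So at least $K^2/4$ of the $K^2$ pairs are coprime once $K\ge K_0$, with an absolute constant $K_0$.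
Each $K=2^i$ with $K_0\le K\le N/8$ thus gives $\gg N^2$ solutions, and there are $\gg\log N$ such $K$ for large $N$. Hence
$J\gg N^2\log N$, and $J\ll N^{4-\alpha}=N^2$ fails. This completes the proof of Theorem~\ref{thm:range}. \qed

\begin{thebibliography}{9}

\bibitem{conj}
\emph{Upper Bounds For The Number Of Solutions Of A Diophantine Equation},
\url{http://www.electronicsandbooks.com/edt/manual/Magazine/T/Transactions%20of%20the%20American%20Mathematical%20Society%20US/1900-2006/2005-357-06/S0002-9947-04-03611-6.pdf}.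

\bibitem{GK}
Graham and Kolesnik, \emph{Van der Corput's Method of Exponential Sums}.

\bibitem{RS}
Robert and Sargos, J. reine angew. Math. 591 (2006).

\bibitem{T}
Titchmarsh, \emph{Theory of the Riemann Zeta-function}.

\end{thebibliography}

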